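\title{A supercongruence modulo $p^{4r}$ for a truncated hypergeometric series}

\begin{abstract}
Let $p\equiv1\pmod4$ be a prime and let $T_n=\sum_{k=0}^n(6k+1)(\frac12)_k(\frac14)_k^2\,4^k/k!^3$. We prove that $T_{(p^r-1)/2}\equiv p\,T_{(p^{r-1}-1)/2}\pmod{p^{4r}}$ for all $r\ge1$, which confirms a conjectured strengthening of a congruence known modulo $p^{3r}$. This is a special case of a congruence for $T_{pL+(p-1)/2}-p\,T_L$ that holds for every $L\ge0$, with an explicit modulus. The proof deforms the sum in two parameters, evaluates the deformation along two families of lines, corrects it by a $p$-adic analytic factor, and compares the number of zeros of the resulting power series with its degree modulo $p^4$.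
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(y)_k=y(y+1)\cdots(y+k-1)$ be the Pochhammer symbol, with $(y)_0=1$, and put
\[
c_k=(6k+1)\frac{(\frac12)_k(\frac14)_k^2}{k!^3}\,4^k=(6k+1)\prod_{j=0}^{k-1}\frac{(2j+1)(4j+1)^2}{(2j+2)^3},\qquad T_n=\sum_{k=0}^nc_k .
\]
Since $c_{k+1}/c_k\to4$, the series $\sum c_k$ diverges in $\mathbb R$; we study its partial sums $p$-adically. Throughout, $p\equiv1\pmod4$ is a prime (so $p\ge5$), $v$ is the $p$-adic valuation, and
\[
S(r)=T_{(p^r-1)/2}\qquad(r\ge0).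
\]
Congruences between rational numbers are taken in the ring of rationals with denominator prime to $p$, a subring of the ring $\mathbb Z_p$ of $p$-adic integers; the numbers $c_k$ lie in it (Section~\ref{sec:valuation}). It is known \cite[(4.2)]{source} that $S(r)\equiv p\,S(r-1)\pmod{p^{3r}}$ for all $r\ge1$, and \cite[Conjecture~5.3]{source} asks whether
\begin{equation}\label{eq:conj}
S(r)\equiv p\,S(r-1)\pmod{p^{4r}}\qquad(r\ge1).
\end{equation}
We prove \eqref{eq:conj}. The truncation points $n=(p^r-1)/2$ and $L=(p^{r-1}-1)/2$ are related by $2n+1=p(2L+1)$, that is, $n=pL+\frac{p-1}2$, and our main result treats this relation for an arbitrary $L$.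

\begin{theorem}\label{thm:main}
Let $p\equiv1\pmod4$ be a prime. For every integer $L\ge0$,
\[
T_{pL+(p-1)/2}-p\,T_L\;\in\;p^4\,(2L+1)\,\frac{(\frac12)_{L+1}(\frac14)_{L+1}^2}{L!^3}\;\mathbb Z_p .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For every odd $n\ge1$ we have $T_{(pn-1)/2}-p\,T_{(n-1)/2}\in p^{4v(pn)}\mathbb Z_p$. In particular, taking $n=p^{r-1}$, the congruence \eqref{eq:conj} holds for all $r\ge1$.
\end{corollary}

Dividing \eqref{eq:conj} by $p^r$ gives $S(r)/p^r\equiv S(r-1)/p^{r-1}\pmod{p^{3r}}$. As $S(0)=1$, the numbers $S(r)/p^r$ are all congruent to $1$ modulo $p^3$, and they converge in $\mathbb Z_p$. The exponent $4r$ cannot be improved in general: for $p=5$ and $r=1$,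
\[
S(1)-5\,S(0)=1+\frac78+\frac{975}{512}-5=\frac{1935}{512}-5=-\frac{5^4}{512}.
\]

The factor $p$ and the exponent $4$ both come from a deformation of the sum. In Section~\ref{sec:deform} we define rational functions $P_n(x,s)$, even in $x$, with $P_n(0,0)=T_n$, which can be evaluated in closed form on the lines $x=\pm1,\pm5,\pm9,\dots$ and, to second order, on the lines $s=1,3,5,\dots$. One of these evaluations is $P_n(4K+1,0)=4K+1$ for $n\ge K$. It gives $P_{(p^r-1)/2}(p^r,0)=p^r$, and $p^r$ is $p$-adically close to $0$, so one expects $S(r)$ to be close to $p^r$ and to $p\,S(r-1)$. To measure how close, note that multiplication by $p$ maps both families of lines into themselves. Hence $P_{pL+(p-1)/2}(px,ps)$ and $p\,P_L(x,s)$ can be compared on these lines, and after a correction by a factor $W(x,s)$ with $W(0,0)=1$ their difference vanishes there. For $L=0$ the difference is divisible by $(x^2-1)(s-1)^2$. On the other hand a power series in $px$ and $ps$ with coefficients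 in $\mathbb Z_p$ has total degree at most $3$ modulo $p^4$, so if it is divisible by $(x^2-1)(s-1)^2$, which has degree $4$, it vanishes modulo $p^4$. For larger $L$ more lines are available. A refined degree count still gives the factor $p^4$, and the lines that pass $p$-adically close to the origin supply the rest of the modulus.

Section~\ref{sec:rigid} makes the degree argument precise, and Section~\ref{sec:L0} carries out the proof for $L=0$, where the correction factor can be written down by hand. The factor for general $L$ is built in Section~\ref{sec:W}. Theorem~\ref{thm:main} is proved in Section~\ref{sec:proof} and Corollary~\ref{cor:main} in Section~\ref{sec:valuation}.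

\medskip
\noindent\textbf{Convention.} The letters $m$ and $m'$ always denote \emph{odd} integers.

\section{A two-parameter deformation}\label{sec:deform}

For indeterminates $x,s$ let
\begin{equation}\label{eq:b}
b_k(x,s)=\prod_{j=0}^{k-1}\frac{(2j+1-s)^2\,\bigl((4j+1)^2-x^2\bigr)}{(2j+2)\,\bigl((2j+2-s)^2-x^2\bigr)\,(2j+1+s)},
\end{equation}
\[
P_n(x,s)=\sum_{k=0}^n(6k+1-s)\,b_k(x,s)\in\mathbb Q(x,s).
\]
These functions are even in $x$, and $P_n(0,0)=T_n$. The numerator of \eqref{eq:b} shows which lines are special. At $x=4K+1$ all terms with $k>K$ vanish. At $s=2N+1$ all terms with $k>N$ vanish to second order, so that both the value and the $s$-derivative of $P_n$ are given by a terminating sum. In both cases the terminating sums factor completely.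

\begin{lemma}\label{lem:x}
Let $x_0=4K+1$ and $n\ge K\ge0$. Then, in $\mathbb Q(s)$,
\[
P_n(x_0,s)=\frac{\prod_{0<m\le x_0}(m-s)}{\prod_{0<m\le x_0-2}(m+s)} .
\]
\end{lemma}

For $K=0$ both sides equal $1-s$. For $K=1$ the lemma says
\[
(1-s)+(7-s)\frac{-24\,(1-s)^2}{2(s-7)(s+3)(1+s)}=(1-s)\,\frac{(s+3)(s+1)+12(1-s)}{(1+s)(3+s)}=\frac{(1-s)(3-s)(5-s)}{(1+s)(3+s)} .
\]

\begin{proof}
We use induction on $K$. Passing from $x_0$ to $x_0+4$ should multiply the sum by an explicit factor, and we prove this by showing that the corresponding difference of summands telescopes. Put $a=\frac{1-s}2$ and $u=\frac{1+x}2$, so that $x\mapsto x+4$ becomes $u\mapsto u+2$. Then $(6k+1-s)b_k=2\varphi_k(u)$ with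
\[
\varphi_k(u)=(a+3k)\,\frac{(a)_k^2\,(\frac u2)_k\,(\frac{1-u}2)_k\,4^k}{k!\,(a+1-u)_k\,(a+u)_k\,(1-a)_k}.
\]
Let $G_0(u)=0$ and, for $k\ge1$,
\[
G_k(u)=-\frac{2u+1}2\cdot\frac{(a)_k^2\,(\frac u2+1)_{k-1}\,(\frac{1-u}2)_{k-1}\,4^k}{(k-1)!\,(a+1-u)_{k-1}\,(a+u)_{k+1}\,(1-a)_{k-1}} .
\]
We claim that in $\mathbb Q(a,u)$, for all $k\ge0$,
\begin{equation}\label{eq:tele}
\frac{(a-u)(a-u-1)}{(a+u)(a+u+1)}\,\varphi_k(u+2)-\varphi_k(u)=G_{k+1}(u)-G_k(u).
\end{equation}
Write $c=a+k$ and $w=u+1$, and divide both sides by $\varphi_k(u)$.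

On the left, the four Pochhammer symbols that involve $u$ change under $u\mapsto u+2$ and contribute to $\varphi_k(u+2)/\varphi_k(u)$ the factors
\[
\frac{u+2k}u,\qquad\frac{w}{w-2k},\qquad\frac{(c-u)(c-w)}{(a-u)(a-w)},\qquad\frac{(a+u)(a+w)}{(c+u)(c+w)} .
\]
So the left side of \eqref{eq:tele} divided by $\varphi_k(u)$ is $N_1/\bigl(u(w-2k)(c+u)(c+w)\bigr)$, where
\begin{align*}
N_1&=(u+2k)w(c-u)(c-w)-u(w-2k)(c+u)(c+w)\\
&=uw\bigl[(c-u)(c-w)-(c+u)(c+w)\bigr]+2k\bigl[w(c-u)(c-w)+u(c+u)(c+w)\bigr]\\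
&=-2cuw(u+w)+2k(u+w)(c^2-c+uw)=2(2u+1)\bigl[kc(c-1)-a\,uw\bigr];
\end{align*}
here we used $u-w=-1$, $u+w=2u+1$ and $c-k=a$.

On the right, comparing Pochhammer symbols gives
\[
\frac{G_{k+1}(u)}{\varphi_k(u)}=-\frac{2(2u+1)\,c^2(u+2k)}{u(a+3k)(c+u)(c+w)},\qquad
\frac{G_k(u)}{\varphi_k(u)}=\frac{2(2u+1)\,k(k-a)(c-u)}{u(a+3k)(w-2k)(c+u)} .
\]
So the right side of \eqref{eq:tele} divided by $\varphi_k(u)$ is $-\dfrac{2(2u+1)\,N_2}{(a+3k)\,u(w-2k)(c+u)(c+w)}$, where
\[
N_2=c^2(u+2k)(w-2k)+k(k-a)(c-u)(c+w)=c^2(uw+2k-4k^2)+k(k-a)(c^2+c-uw).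
\]
In $N_2$ the coefficient of $uw$ is $c^2-k(k-a)=a(a+3k)$, and the remaining part is
\[
kc\bigl[(2c+k-a)+c(k-a-4k)\bigr]=kc\,(a+3k)(1-c).
\]
Thus $N_2=(a+3k)\bigl[a\,uw-kc(c-1)\bigr]$, and \eqref{eq:tele} follows.

All terms of \eqref{eq:tele} are regular at $u=2K+1$ over $\mathbb Q(a)$. Put $u=2K+1$ and sum over $0\le k\le K+1$. The right side gives $G_{K+2}-G_0=0$, because $G_{K+2}$ contains the factor $(-K)_{K+1}=0$. Therefore
\[
\frac{P_{K+1}(4K+5,s)}{P_{K+1}(4K+1,s)}=\frac{(a+2K+1)(a+2K+2)}{(2K+1-a)(2K+2-a)}=\frac{(4K+3-s)(4K+5-s)}{(4K+1+s)(4K+3+s)} .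
\]
This is the factor by which the claimed product changes when $K$ is replaced by $K+1$. Since $P_n(4K+1,s)$ does not depend on $n\ge K$, the induction is complete.
\end{proof}

The evaluation on the lines $s=2N+1$ needs no second summation: it is a rational function of $x$, and Lemma~\ref{lem:x} determines it at infinitely many points.

\begin{lemma}\label{lem:s}
Let $s_0=2N+1$ and $n\ge N\ge0$. Over $\mathbb Q(x)$ the function $P_n(x,s)$ is regular at $s=s_0$, and
\[
P_n(x,s_0)=0,\qquad \partial_sP_n(x,s_0)=-\frac{\prod_{0<j<s_0/2}(2j)^2}{\prod_{0<m<s_0}(m^2-x^2)} .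
\]
\end{lemma}

\begin{proof}
The denominators in \eqref{eq:b} are nonzero elements of $\mathbb Q[x]$ at $s=s_0$, which gives regularity. The terms with $k>N$ contain $(s_0-s)^2$, so the value $P_n(x,s_0)$ and the derivative $\partial_sP_n(x,s_0)$ are rational functions of $x$ that do not depend on $n\ge N$. Let $K\ge N$, take $n=K$, and put $x_0=4K+1$. At the point $(x_0,s_0)$ and for $0\le j<K$ the factors
\[
2j+2-s_0-x_0=2(j-N-2K),\qquad 2j+2-s_0+x_0=2(j+1-N+2K),\qquad 2j+1+s_0
\]
are nonzero. Hence the two rational functions take at $x_0$ the value and the derivative at $s_0$ of the product in Lemma~\ref{lem:x}. That product has a simple zero at $s_0\le x_0$, and its derivative there is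
\[
-\frac{\prod_{0<m\le x_0,\,m\ne s_0}(m-s_0)}{\prod_{0<m\le x_0-2}(m+s_0)}=-\frac{(-2)^NN!\cdot2^{2K-N}(2K-N)!}{2^{2K}(2K+N)!/N!}=-(-1)^NN!^2\,\frac{(2K-N)!}{(2K+N)!}.
\]
On the other hand, with $m=2j-1$,
\[
\prod_{0<m<s_0}(m^2-x_0^2)=(-4)^N\prod_{j=1}^N(2K+1-j)(2K+j)=(-4)^N\frac{(2K+N)!}{(2K-N)!},
\]
and $\prod_{0<j<s_0/2}(2j)^2=4^NN!^2$. So both formulas hold at $x=4K+1$ for all $K\ge N$, hence identically.
\end{proof}

Now we scale by $p$. If $x_0\equiv1\pmod4$ then $px_0\equiv1\pmod4$, because $p\equiv1\pmod4$, and if $s_0$ is odd then so is $ps_0$. In the evaluations at the scaled point, the factors divisible by $p$ reproduce the evaluations at the original point, and the other factors form a correction. For odd positive integers $x_0,s_0$ let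
\[
\rho_{x_0}(s)=\prod_{\substack{0<m<px_0\\p\nmid m}}\frac{m-ps}{m+ps},\qquad
\sigma_{s_0}(x)=\prod_{\substack{0<j<ps_0/2\\p\nmid j}}(2j)^2\Big/\prod_{\substack{0<m<ps_0\\p\nmid m}}(m^2-p^2x^2).
\]

\begin{lemma}\label{lem:scale}
Let $L\ge0$ and $M=pL+\frac{p-1}2$.
\begin{enumerate}
\item[(a)] For $x_0=4K+1$ with $0\le K\le L$ we have $P_M(px_0,ps)=p\,\rho_{x_0}(s)\,P_L(x_0,s)$ in $\mathbb Q(s)$.
\item[(b)] For $s_0=2i+1$ with $0\le i\le L$, both $P_M(px,ps)$ and $P_L(x,s)$ vanish at $s=s_0$, and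
\[
\partial_s\bigl[P_M(px,ps)\bigr]_{s=s_0}=p\,\sigma_{s_0}(x)\,\partial_sP_L(x,s_0)\quad\text{in }\mathbb Q(x).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $px_0=4K'+1$ with $K'=pK+\frac{p-1}4\le M$, so Lemma~\ref{lem:x} gives
\[
P_M(px_0,ps)=\prod_{0<m\le px_0}(m-ps)\Big/\prod_{0<m\le px_0-2}(m+ps).
\]
The indices $m=pm'$ contribute the factors $p(m'-s)$ with $0<m'\le x_0$ to the numerator and $p(m'+s)$ with $0<m'\le x_0-2$ to the denominator. The numerator has one such factor more, so together they give $p\,P_L(x_0,s)$. The indices prime to $p$ give $\rho_{x_0}(s)$.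

(b) We have $ps_0=2N+1$ with $N=pi+\frac{p-1}2\le M$. Lemma~\ref{lem:s} gives the vanishing and, by the chain rule,
\[
\partial_s\bigl[P_M(px,ps)\bigr]_{s=s_0}=-p\prod_{0<j<ps_0/2}(2j)^2\Big/\prod_{0<m<ps_0}(m^2-p^2x^2).
\]
The indices $j=pj'$ have $0<j'<s_0/2$ and the indices $m=pm'$ have $0<m'<s_0$. There are $i$ of each, so the powers $p^{2i}$ cancel and these indices contribute $-\partial_sP_L(x,s_0)$. The indices prime to $p$ give $\sigma_{s_0}(x)$.
\end{proof}

The value $M=pL+\frac{p-1}2$ is the smallest truncation for which part (b) is available at $s_0=2L+1$.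

\section{Restricted power series and a rigidity lemma}\label{sec:rigid}

Let $R=\mathbb Z_p\langle x,s\rangle$ be the ring of power series $\sum r_{il}x^is^l$ with $r_{il}\in\mathbb Z_p$ and $r_{il}\to0$ as $i+l\to\infty$; the rings $\mathbb Z_p\langle z\rangle$ in one variable are defined in the same way. The point of this ring is that $R/p^nR=(\mathbb Z/p^n)[x,s]$, so that an element of $R$ has a degree modulo $p^n$. We recall the facts that we need.

\begin{itemize}
\item $R$ is a domain: a nonzero element is $p^ef$ with $f\not\equiv0\pmod p$, and $\mathbb F_p[x,s]$ is a domain.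
\item $R$ is $p$-adically complete. Polynomials over $\mathbb Z_p$, in particular elements of $\mathbb Z_p$, can be substituted for the variables, and substitution is a ring homomorphism.
\item An element of $R$ whose reduction modulo $p$ is a nonzero constant is a unit (geometric series). A quotient of two polynomials over $\mathbb Z_p$ whose denominator has this form is thus an element of $R$, and its specializations and derivatives are the same whether computed in $R$ or as rational functions. For instance $\rho_{x_0}\in\mathbb Z_p\langle s\rangle$ and $\sigma_{s_0}\in\mathbb Z_p\langle x\rangle$.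
\item \emph{Division.} For $s_0\in\mathbb Z_p$, every $f\in R$ can be expanded as $f=\sum f_n(x)(s-s_0)^n$ with $f_n\to0$ in $\mathbb Z_p\langle x\rangle$, where $f_0=f|_{s=s_0}$ and $f_1=\partial_sf|_{s=s_0}$. So $f$ is divisible in $R$ by $s-s_0$ if $f_0=0$, and by $(s-s_0)^2$ if $f_0=f_1=0$. The same holds for $x$.
\item \emph{Identity principle.} If $f\in\mathbb Z_p\langle z\rangle$ vanishes at infinitely many points of $\mathbb Z_p$, then $f=0$. Otherwise we may assume that $f\bmod p$ is nonzero, of degree $d$ say. Dividing successively by $z-z_0,\dots,z-z_d$ for $d+1$ distinct zeros (each quotient still vanishes at the remaining zeros) gives $f=g\prod(z-z_i)$, so $f\bmod p$ has degree at least $d+1$, a contradiction.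
\item Since $p$ is odd, the series $\exp y=\sum y^k/k!$ and $\log(1+y)=\sum(-1)^{k-1}y^k/k$ converge for $y\in pR$ and define mutually inverse group isomorphisms between $pR$ and $1+pR$. They commute with substitution, and $\exp(p^3R)\subset1+p^3R$.
\end{itemize}

We also use that
\begin{equation}\label{eq:squares}
\sum_{y\in\mathbb F_p^*}y^{-2}=0,
\end{equation}
which holds because $y\mapsto2y$ shows that the sum $\Sigma$ satisfies $4\Sigma=\Sigma$, and $p\ne3$.

The next lemma converts zeros into powers of $p$.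

\begin{lemma}\label{lem:rigid}
Let $x_1,\dots,x_\alpha\in\mathbb Z_p$ be distinct, let $s_1,\dots,s_\beta\in\mathbb Z_p$ be distinct, and put $A(x)=\prod_i(x-x_i)$ and $B(s)=\prod_i(s-s_i)^2$. Let $\Theta\in R$ satisfy
\begin{enumerate}
\item[(i)] $\Theta|_{x=x_i}=0$ for all $i$, and $\Theta|_{s=s_i}=\partial_s\Theta|_{s=s_i}=0$ for all $i$;
\item[(ii)] modulo $p^4$, $\Theta$ has degree at most $\alpha$ in $x$, and its coefficient of $x^\alpha$ has degree less than $2\beta$ in $s$.
\end{enumerate}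
Then $\Theta\in p^4A(x)B(s)R$.
\end{lemma}

\begin{proof}
Write $\Theta=(x-x_1)g_1$ with $g_1\in R$. For $i>1$ we have $(x_i-x_1)\,g_1|_{x=x_i}=0$ in the domain $\mathbb Z_p\langle s\rangle$, so $g_1$ vanishes at $x_i$. Continuing, we get $\Theta=Ag$ with $g\in R$. Since $A\,g|_{s=s_i}=A\,\partial_sg|_{s=s_i}=0$, both $g$ and $\partial_sg$ vanish at each $s_i$. Write $g=(s-s_1)^2h$. At $s=s_i$ with $i>1$, the vanishing of $g$ gives $h=0$, and then the vanishing of $\partial_sg=2(s-s_1)h+(s-s_1)^2\partial_sh$ gives $\partial_sh=0$. Continuing, we get $\Theta=AB\,\Theta^*$ with $\Theta^*\in R$.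

Suppose that the image $\overline{\Theta^*}$ in $(\mathbb Z/p^4)[x,s]$ is nonzero, of degree $d$ in $x$, with leading coefficient $h(s)\ne0$. As $A$ and $B$ are monic, $\overline\Theta$ has degree $\alpha+d$ in $x$ with leading coefficient $\overline B h$, a nonzero polynomial of degree at least $2\beta$ in $s$. By (ii) we must have $d=0$, and then the coefficient of $x^\alpha$ violates (ii). Hence $\Theta^*\in p^4R$.
\end{proof}

The nodes must be distinct in $\mathbb Z_p$ but may coincide modulo $p$. When they accumulate near $0$, the value $A(0)B(0)$ is highly divisible by $p$, and this is the source of the growing exponent in \eqref{eq:conj}.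

\section{The case $L=0$}\label{sec:L0}

We prove $T_{(p-1)/2}\equiv p\pmod{p^4}$, which is \eqref{eq:conj} for $r=1$. Here $M=\frac{p-1}2$ and $P_0(x,s)=1-s$, and the available lines are $x=\pm1$ and $s=1$.

First we describe the terms of $P_M(px,ps)$. For $0\le j<\frac{p-1}2$ the numbers $2j+1$ and $2j+2$ are prime to $p$, and $p\mid4j+1$ only for $j=\frac{p-1}4$, where $(4j+1)^2-p^2x^2=p^2(1-x^2)$. Hence the $k$-th term of $P_M(px,ps)$ is a power series in $ps$ and $p^2x^2$ with coefficients in $\mathbb Z_p$ if $k\le\frac{p-1}4$, and it is $p^2(1-x^2)$ times such a series if $\frac{p-1}4<k\le M$. In both cases the term lies in $R$; modulo $p^4$ it has degree at most $2$ in $x$, and its coefficient of $x^2$ has the form $p^2(\gamma_0+\gamma_1ps)$ with $\gamma_0,\gamma_1\in\mathbb Z_p$.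

With the variable $x$ alone we get half of the result. The series $P_M(px,0)-p\in\mathbb Z_p\langle x\rangle$ vanishes at $x=\pm1$ by Lemma~\ref{lem:x}, so it is divisible by $x^2-1$, and it is constant modulo $p^2$. Hence it vanishes modulo $p^2$, and $T_M\equiv p\pmod{p^2}$.

To use the double zero in $s$ as well, we need by Lemma~\ref{lem:scale} a factor $W_0(x,s)$ that equals $\rho_1(s)$ for $x=\pm1$ and $\sigma_1(x)$ for $s=1$. These two conditions agree where the lines meet: the even numbers $2j\in(0,p)$ are the numbers $p-m$ with $0<m<p$, so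
\[
\sigma_1(1)=\prod_{0<m<p}\frac{(p-m)^2}{(m-p)(m+p)}=\rho_1(1).
\]
Therefore $W_0(x,s)=\rho_1(s)\,\sigma_1(x)/\sigma_1(1)\in R$ has both properties. Moreover
\[
\frac{\sigma_1(x)}{\sigma_1(0)}=\prod_{0<m<p}\Bigl(1-\frac{p^2x^2}{m^2}\Bigr)^{-1}\equiv1+p^2x^2\sum_{0<m<p}m^{-2}\equiv1\pmod{p^3},
\]
since the odd $m$ with $|m|<p$ represent each nonzero class modulo $p$ once, so that $2\sum_{0<m<p}m^{-2}\equiv0\pmod p$ by \eqref{eq:squares}. Hence $W_0\equiv\rho_1(s)\pmod{p^3R}$, and $W_0(0,0)\equiv1\pmod{p^3}$.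

Let $\Theta=P_M(px,ps)-p\,W_0(x,s)(1-s)\in R$. By Lemma~\ref{lem:scale}, $\Theta$ vanishes at $x=\pm1$ and at $s=1$, and $\partial_s\Theta|_{s=1}=-p\,\sigma_1(x)+p\,W_0(x,1)=0$. Modulo $p^4$ the term $pW_0\cdot(1-s)$ does not involve $x$, so $\Theta$ has degree at most $2$ in $x$, and its coefficient of $x^2$ has degree at most $1$ in $s$. Lemma~\ref{lem:rigid} with $\alpha=2$ and $\beta=1$ gives $\Theta\in p^4R$. At the origin this reads $T_M\equiv p\,W_0(0,0)\equiv p\pmod{p^4}$.

Two things change for $L>0$. The denominators of $P_M(px,ps)$ and $P_L(x,s)$ are no longer units of $R$ and have to be cleared. And the correction factor must restrict to $\rho_{x_0}$ and $\sigma_{s_0}$ on many lines at once, and must equal $1$ at the origin exactly, since the modulus in Theorem~\ref{thm:main} may be far smaller $p$-adically than $p^4$. We construct this factor next.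

\section{The correction factor}\label{sec:W}

\begin{proposition}\label{prop:W}
There is a series $W(x,s)\in1+pR$, even in $x$, such that
\begin{enumerate}
\item[(W1)] $W(x,0)=1$;
\item[(W2)] $W(x,s_0)=\sigma_{s_0}(x)$ for every odd $s_0>0$;
\item[(W3)] $W(x_0,s)=\rho_{x_0}(s)$ for every odd $x_0>0$;
\item[(W4)] $W\in\mathbb Z_p\langle s\rangle+p^3R$.
\end{enumerate}
\end{proposition}

To find $W$, we compute the values that it must take at the points $(x_0,s_0)$ with odd positive coordinates. For $n\ge0$ let $\gamma(n)$ be the product of the even integers in $(0,pn)$ that are prime to $p$. For $0\le n'\le n$ the even integers prime to $p$ in $(pn',pn)$ have product $\gamma(n)/\gamma(n')$. Each interval $(pi,pi+p)$ contains $\frac{p-1}2$ of them, an even number since $p\equiv1\pmod4$; so their negatives have the same product $\gamma(n)/\gamma(n')$.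

Let $x_0,s_0>0$ be odd. If $m$ is odd and prime to $p$, then $m\pm px_0$ and $m\pm ps_0$ are even and prime to $p$. For $s_0>x_0$ and $0<m<px_0$, the numbers $ps_0-m$ fill $(p(s_0-x_0),ps_0)$ and the numbers $m+ps_0$ fill $(ps_0,p(s_0+x_0))$. Hence
\begin{equation}\label{eq:rho}
\rho_{x_0}(s_0)=\frac{\gamma(s_0)/\gamma(s_0-x_0)}{\gamma(s_0+x_0)/\gamma(s_0)}=\frac{\gamma(s_0)^2}{\gamma(s_0-x_0)\,\gamma(s_0+x_0)}\qquad(s_0>x_0).
\end{equation}
For $x_0>s_0$ and $0<m<ps_0$, the numbers $px_0-m$ fill $(p(x_0-s_0),px_0)$ and the numbers $m+px_0$ fill $(px_0,p(x_0+s_0))$. Hence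
\begin{equation}\label{eq:sigma}
\sigma_{s_0}(x_0)=\frac{\gamma(s_0)^2}{\dfrac{\gamma(x_0)}{\gamma(x_0-s_0)}\cdot\dfrac{\gamma(x_0+s_0)}{\gamma(x_0)}}=\frac{\gamma(s_0)^2\,\gamma(x_0-s_0)}{\gamma(s_0+x_0)}\qquad(x_0>s_0).
\end{equation}
The two formulas become one if $\gamma(-n)$ is read as $1/\gamma(n)$ for even $n$. So the problem reduces to one variable: we must interpolate $\gamma$ on the even integers and $\gamma^2$ on the odd integers. On each parity class $\gamma(n+2)/\gamma(n)$ is a polynomial in $pn$, so after taking logarithms we have to solve a difference equation. Its solution involves divisions by $n+1$, which are paid for by the powers of $p$ in the logarithm.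

\begin{lemma}\label{lem:sum}
Let $\kappa\in1+p\mathbb Z_p$, $\lambda_1,\dots,\lambda_q\in\mathbb Z_p$ and $g(y)=\kappa\prod_i(1+p\lambda_iy)$. There is $F\in p\,\mathbb Z_p\langle y\rangle$ with $F(0)=0$ and $F(y+1)-F(y)=\log g(y)$. If $\sum_i\lambda_i^2\in p\mathbb Z_p$, then $F$ can be chosen congruent modulo $p^3$ to a polynomial of degree at most $2$.
\end{lemma}

\begin{proof}
We have $\log g=\sum_kf_ky^k$ with $f_0=\log\kappa\in p\mathbb Z_p$ and $f_k=(-1)^{k-1}\frac{p^k}k\sum_i\lambda_i^k$ for $k\ge1$. If $p^l\mid k$ then $k\ge p^l\ge pl\ge5l$; so $v(k)\le k/5$ and $v(f_k)\ge4k/5$. Let $y^{\underline n}=y(y-1)\cdots(y-n+1)$. These polynomials are monic of degree $n$ with integer coefficients, so $y^k=\sum_{n\le k}\tau_{kn}y^{\underline n}$ with $\tau_{kn}\in\mathbb Z$. Thus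
\[
\log g=\sum_{n\ge0}\beta_ny^{\underline n},\qquad\beta_n=\sum_{k\ge n}\tau_{kn}f_k,
\]
with $v(\beta_0)\ge1$ and $v(\beta_n)\ge4n/5$. Put
\[
F(y)=\sum_{n\ge0}\frac{\beta_n}{n+1}\,y^{\underline{n+1}} .
\]
We have $v\bigl(\beta_n/(n+1)\bigr)\ge\frac{4n}5-\frac{n+1}5=\frac{3n-1}5$, which tends to infinity and exceeds $2$ for $n\ge4$. For $n\le3$ the number $n+1$ is a unit, and $v(\beta_n)\ge1,1,2,3$ for $n=0,1,2,3$. So $F\in p\,\mathbb Z_p\langle y\rangle$, the terms with $n\ge3$ lie in $p^3\mathbb Z_p\langle y\rangle$, and $F(0)=0$. The difference equation follows from $(y+1)^{\underline{n+1}}-y^{\underline{n+1}}=(n+1)y^{\underline n}$. If $\sum\lambda_i^2\in p\mathbb Z_p$ then $v(f_2)\ge3$; as $v(f_k)\ge3$ for $k\ge3$, we get $v(\beta_2)\ge3$ and $F\equiv\beta_0y+\frac12\beta_1y(y-1)\pmod{p^3}$.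
\end{proof}

\begin{lemma}\label{lem:DE}
There are $E,D\in1+p\,\mathbb Z_p\langle z\rangle$ and $\theta\in p\mathbb Z_p$ such that
\begin{enumerate}
\item[(a)] $E(n)=(-1)^{n/2}\gamma(n)$ for even $n\ge0$, and $D(n)=-\gamma(n)^2$ for odd $n>0$;
\item[(b)] $E(z)E(-z)=1$ and $D(0)=1$;
\item[(c)] $\log E(z)\in\theta z+p^3\mathbb Z_p\langle z\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta$ run over $\{2,4,\dots,2p-2\}$ and $\alpha$ over $\{1,3,\dots,2p-1\}\setminus\{p\}$. Both sets represent each nonzero class modulo $p$ exactly once, so both have product $\equiv-1\pmod p$ by Wilson's theorem; this explains the signs in (a). Put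
\[
g_0(z)=-\prod_\beta(pz+\beta),\qquad g_1(z)=\prod_\alpha(pz+\alpha)^2 .
\]
The even integers prime to $p$ in $(pn,pn+2p)$ are the numbers $pn+\beta$ if $n$ is even and $pn+\alpha$ if $n$ is odd. So $\gamma(n+2)=-g_0(n)\gamma(n)$ for even $n$, and $\gamma(n+2)^2=g_1(n)\gamma(n)^2$ for odd $n$.

The polynomials $g_0(2y)$ and $g_1(2y+1)$ have the form required in Lemma~\ref{lem:sum}: for the first, $\kappa=-\prod\beta$ and the $\lambda_i$ are the numbers $2/\beta=1/j$ with $1\le j\le p-1$; for the second, $\kappa=\prod(p+\alpha)^2$ and the $\lambda_i$ are the numbers $2/(p+\alpha)$, each taken twice. Let $F_0,F_1$ be the series given by that lemma, and define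
\[
E(z)=\exp F_0\bigl(\tfrac z2\bigr),\qquad D(z)=-\gamma(1)^2\exp F_1\bigl(\tfrac{z-1}2\bigr).
\]
The nonzero even integers in $(-p,p)$, that is, the numbers $\alpha-p$, have product $(-1)^{(p-1)/2}\gamma(1)^2=\gamma(1)^2$. Therefore $\gamma(1)^2\equiv-1\pmod p$, so $D\in1+p\,\mathbb Z_p\langle z\rangle$, and $g_1(-1)=\gamma(1)^4$. By construction
\[
E(z+2)=g_0(z)E(z),\quad E(0)=1,\qquad D(z+2)=g_1(z)D(z),\quad D(1)=-\gamma(1)^2,
\]
and (a) follows by induction.

For (b) we use the symmetry $\beta\mapsto2p-\beta$, $\alpha\mapsto2p-\alpha$ of the two sets. Since $p(-z-2)+\beta=-(pz+2p-\beta)$ and the number $p-1$ of factors is even, $g_0(-z-2)=g_0(z)$; the same substitution gives $g_1(-z-2)=g_1(z)$. Hence $V(z)=E(z)E(-z)$ satisfies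
\[
V(z+2)=E(z)\,g_0(z)E(-z-2)=E(z)\,g_0(-z-2)E(-z-2)=E(z)E(-z)=V(z).
\]
The series $V(z)-V(0)$ vanishes at all even integers, so $V=V(0)=1$ by the identity principle. The same computation with $g_1$ shows that $D(z)D(-z)$ has period $2$, so it is constant and equals $D(1)D(-1)=D(1)^2/g_1(-1)=1$. Thus $D(0)^2=1$, and $D(0)\equiv1\pmod p$ gives $D(0)=1$.

For (c), the numbers $\lambda_i=1/j$ satisfy $\sum\lambda_i^2\in p\mathbb Z_p$ by \eqref{eq:squares}. So in $\log E(z)=F_0(z/2)$ the coefficients of $z^k$ with $k\ge3$ lie in $p^3\mathbb Z_p$. By (b), $\log E$ is an odd series, so the coefficients of $z^0$ and $z^2$ vanish.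
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:W}]
Define
\[
W(x,s)=\frac{D(s)}{E(s-x)\,E(s+x)}\in1+pR .
\]
It is even in $x$, and $W(x,0)=D(0)/\bigl(E(-x)E(x)\bigr)=1$, which is (W1).

Let $x_0,s_0>0$ be odd. If $s_0>x_0$, then $E(s_0-x_0)E(s_0+x_0)=(-1)^{s_0}\gamma(s_0-x_0)\gamma(s_0+x_0)$. This sign cancels the sign in $D(s_0)=-\gamma(s_0)^2$, so $W(x_0,s_0)=\rho_{x_0}(s_0)$ by \eqref{eq:rho}. For fixed $x_0$ there are infinitely many such $s_0$, and the identity principle in $\mathbb Z_p\langle s\rangle$ gives (W3). If $x_0>s_0$, then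
\[
E(s_0-x_0)E(s_0+x_0)=\frac{E(x_0+s_0)}{E(x_0-s_0)}=(-1)^{s_0}\frac{\gamma(x_0+s_0)}{\gamma(x_0-s_0)},
\]
so $W(x_0,s_0)=\sigma_{s_0}(x_0)$ by \eqref{eq:sigma}, and the identity principle in $\mathbb Z_p\langle x\rangle$ gives (W2).

Finally, by Lemma~\ref{lem:DE}(c), $\log E(s-x)+\log E(s+x)\in2\theta s+p^3R$. Hence $W\in D(s)\exp(-2\theta s)\,(1+p^3R)$, which gives (W4).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $L\ge0$ and $M=pL+\frac{p-1}2$. We want to apply Lemma~\ref{lem:rigid} to $P_M(px,ps)-pW(x,s)P_L(x,s)$, but this function has poles. We clear them with the denominator of $b_L$: let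
\[
Q(x,s)=\prod_{j=0}^{L-1}\bigl((2j+2-s)^2-x^2\bigr)(2j+1+s),
\]
\[
\Pi_0=L!\,Q(x,s)\,P_L(x,s),\qquad\Pi_1=L!\,Q(x,s)\,P_M(px,ps),\qquad\Theta=\Pi_1-p\,W\,\Pi_0 .
\]
We show that $\Pi_0,\Pi_1\in R$, bound the degrees of $\Theta$ modulo $p^4$, and list its zeros.

\subsection*{The shape of the terms}
For $0\le l\le L$ let $H_l=L!\,Q\,b_l(x,s)$. By \eqref{eq:b},
\begin{equation}\label{eq:H}
H_l=\frac{L!}{2^l\,l!}\prod_{j=0}^{l-1}(2j+1-s)^2\bigl((4j+1)^2-x^2\bigr)\prod_{j=l}^{L-1}\bigl((2j+2-s)^2-x^2\bigr)(2j+1+s).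
\end{equation}
This is a polynomial in $\mathbb Z_p[x^2,s]$ of degree $L$ in $x^2$. Its coefficient of $x^{2L}$ is a constant times $\prod_{j<l}(2j+1-s)^2\prod_{l\le j<L}(2j+1+s)$, of degree $L+l$ in $s$. In particular $\Pi_0=\sum_{l=0}^L(6l+1-s)H_l$ is a polynomial over $\mathbb Z_p$ of degree at most $2L$ in $x$.

Let $0\le k\le M$ and write $k=pl+k_0$ with $0\le k_0\le p-1$. Then $l\le L$, and $k_0\le\frac{p-1}2$ if $l=L$. As in Lemma~\ref{lem:scale}, the factors of $b_k(px,ps)$ that are divisible by $p$ reproduce $b_l(x,s)$, but now up to boundary factors that depend on $k_0$. Put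
\[
\varepsilon=\begin{cases}1&\text{if }k_0>\frac{p-1}2,\\0&\text{otherwise,}\end{cases}\qquad
\eta=\begin{cases}1&\text{if }k_0>\frac{p-1}4,\\0&\text{otherwise,}\end{cases}
\]
so that $\varepsilon\le\eta$, and $\varepsilon=1$ forces $l<L$. For $0\le j<k$ the factors divisible by $p$ are the following.
\begin{itemize}
\item $2j+1\mp ps=p(2i+1\mp s)$ for $j=pi+\frac{p-1}2$; this occurs for $0\le i<l+\varepsilon$.
\item $(4j+1)^2-p^2x^2=p^2\bigl((4i+1)^2-x^2\bigr)$ for $j=pi+\frac{p-1}4$; this occurs for $0\le i<l+\eta$.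
\item $2j+2=p(2i+2)$ and $(2j+2-ps)^2-p^2x^2=p^2\bigl((2i+2-s)^2-x^2\bigr)$ for $j=pi+p-1$; this occurs for $0\le i<l$.
\end{itemize}
The total exponent of $p$ is $2(l+\varepsilon)+2(l+\eta)-l-2l-(l+\varepsilon)=\varepsilon+2\eta$. Hence
\begin{equation}\label{eq:shape}
(6k+1-ps)\,L!\,Q\,b_k(px,ps)=p^{\varepsilon+2\eta}\,U_k\,H_l\Bigl[\frac{(2l+1-s)^2}{2l+1+s}\Bigr]^\varepsilon\Bigl[(4l+1)^2-x^2\Bigr]^\eta,
\end{equation}
where $U_k$ is the product of $6k+1-ps$ and the remaining factors of $b_k(px,ps)$. These factors are polynomials in $ps$ and $p^2x^2$ with integer coefficients, and those in the denominator have constant term prime to $p$. So $U_k\in R$ has an expansion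
\begin{equation}\label{eq:U}
U_k=\sum_{i,q\ge0}u_{iq}\,(ps)^i(p^2x^2)^q,\qquad u_{iq}\in\mathbb Z_p .
\end{equation}
If $\varepsilon=1$ then $l<L$, and the denominator $2l+1+s$ in \eqref{eq:shape} cancels against a factor of \eqref{eq:H}; this is where the truncation at $M$ is used a second time. Thus $\Pi_1$ is a rational function whose denominator is a unit of $R$, and $\Theta\in R$.

\subsection*{Degrees modulo $p^4$}
We claim that modulo $p^4$, $\Theta$ has degree at most $2L+2$ in $x$, and that its coefficient of $x^{2L+2}$ has degree at most $2L+1$ in $s$. We check this for each summand \eqref{eq:shape} of $\Pi_1$ and for $pW\Pi_0$. A summand with more boundary factors has a larger polynomial part, but its power of $p$ suppresses more of $U_k$.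

\emph{Case $\eta=0$} (so $\varepsilon=0$). By \eqref{eq:U}, $U_k$ is congruent modulo $p^4$ to a polynomial in $s$ plus $p^2x^2(u_{01}+u_{11}ps)$. So $U_kH_l$ has degree at most $2L+2$ in $x$, and its coefficient of $x^{2L+2}$ has degree at most $1+(L+l)\le2L+1$ in $s$.

\emph{Case $\eta=1$, $\varepsilon=0$.} Because of the factor $p^2$ we may replace $U_k$ by $u_{00}+u_{10}ps$. The polynomial $H_l\cdot\bigl((4l+1)^2-x^2\bigr)$ has degree $2L+2$ in $x$, with leading coefficient of degree $L+l$ in $s$. The coefficient of $x^{2L+2}$ in the summand has degree at most $1+(L+l)\le2L+1$.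

\emph{Case $\varepsilon=1$} (so $\eta=1$). Because of the factor $p^3$ we may replace $U_k$ by the constant $u_{00}$. The degree in $x$ is at most $2L+2$, and the coefficient of $x^{2L+2}$ has degree at most $(L+l)+2-1\le2L$, since $l\le L-1$.

\emph{The term $pW\Pi_0$.} By (W4), $pW$ does not involve $x$ modulo $p^4$. So this term has degree at most $2L$ in $x$ and does not contribute to $x^{2L+2}$.

\subsection*{Zeros}
Let $x_0=4K+1$ with $0\le K\le L$. By (W3) and Lemma~\ref{lem:scale}(a),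
\[
\Theta(x_0,s)=L!\,Q(x_0,s)\bigl[P_M(px_0,ps)-p\,\rho_{x_0}(s)P_L(x_0,s)\bigr]=0,
\]
the computation taking place in $\mathbb Q(s)$. Since $\Theta$ is even in $x$, also $\Theta(-x_0,s)=0$.

Let $s_0=2i+1$ with $0\le i\le L$. By Lemma~\ref{lem:scale}(b), $\Pi_0$ and $\Pi_1$ vanish at $s=s_0$, hence so does $\Theta$. In $\partial_s\Theta$ the derivatives of $Q$ and $W$ are multiplied by functions that vanish at $s_0$. So by (W2) and Lemma~\ref{lem:scale}(b),
\[
\partial_s\Theta(x,s_0)=L!\,Q(x,s_0)\Bigl[\partial_s\bigl[P_M(px,ps)\bigr]_{s=s_0}-p\,\sigma_{s_0}(x)\,\partial_sP_L(x,s_0)\Bigr]=0 .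
\]

\subsection*{Conclusion}
Lemma~\ref{lem:rigid} applies with $\alpha=2L+2$, $\beta=L+1$ and
\[
A(x)=\prod_{K=0}^L\bigl(x^2-(4K+1)^2\bigr),\qquad B(s)=\prod_{i=0}^L(s-2i-1)^2,
\]
and gives $\Theta(0,0)\in p^4A(0)B(0)\mathbb Z_p$. By (W1), $\Theta(0,0)=L!\,Q(0,0)\,(T_M-pT_L)$. We have
\[
A(0)=\pm16^{L+1}(\tfrac14)_{L+1}^2,\qquad B(0)=4^{L+1}(\tfrac12)_{L+1}^2,\qquad Q(0,0)=8^LL!^2(\tfrac12)_L\ne0 .
\]
As $2$ is a unit of $\mathbb Z_p$ and $(\frac12)_{L+1}/(\frac12)_L=\frac12(2L+1)$,
\[
T_M-pT_L\in p^4\,\frac{(\frac14)_{L+1}^2(\frac12)_{L+1}^2}{L!^3(\frac12)_L}\,\mathbb Z_p=p^4(2L+1)\frac{(\frac12)_{L+1}(\frac14)_{L+1}^2}{L!^3}\,\mathbb Z_p .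
\]
This proves Theorem~\ref{thm:main}. \qed

\section{The valuation of the modulus}\label{sec:valuation}

It remains to count the nodes $2j+1$ and $4j+1$ that are close to $0$. Since $2$ and $4$ are units, for $d\in\{2,4\}$ and $k\ge0$,
\[
v\bigl((\tfrac1d)_k\bigr)=\sum_{i\ge1}\#\{0\le j<k:\ p^i\mid dj+1\},\qquad v(k!)=\sum_{i\ge1}\lfloor k/p^i\rfloor .
\]
Among any $p^i$ consecutive integers $j$ exactly one satisfies $p^i\mid dj+1$, and the range $0\le j<k$ contains $\lfloor k/p^i\rfloor$ disjoint blocks of $p^i$ consecutive integers. So the $i$-th count is at least $\lfloor k/p^i\rfloor$. In particular $(\frac1d)_k/k!\in\mathbb Z_p$, which shows that $c_k\in\mathbb Z_p$.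

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Put $L=\frac{n-1}2$, so that $pL+\frac{p-1}2=\frac{pn-1}2$ and $2L+1=n$, and let $e=v(n)$. For $d\in\{2,4\}$ let $\nu_{d,i}$ be the number of $j$ with $0\le j\le L$ and $p^i\mid dj+1$. By the above, $\nu_{d,i}\ge\lfloor L/p^i\rfloor$ for all $i\ge1$. We show that the inequality is strict for $1\le i\le e$.

Write $n=p^ic$ with $c$ odd. Then $L=p^i\frac{c-1}2+\frac{p^i-1}2$, so $\lfloor L/p^i\rfloor=\frac{c-1}2$. The $\frac{c+1}2$ numbers $p^i,3p^i,\dots,cp^i=n$ have the form $2j+1$ with $0\le j\le L$, so $\nu_{2,i}\ge\frac{c+1}2$. Since $p^i\equiv1\pmod4$, the $\frac{c+1}2$ numbers $p^i(4l+1)$ with $0\le l\le\frac{c-1}2$ have the form $4j+1$, and they are at most $p^i(2c-1)=2n-p^i\le2n-1=4L+1$; so $\nu_{4,i}\ge\frac{c+1}2$.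

Summing over $i$ gives $v\bigl((\frac12)_{L+1}/L!\bigr)\ge e$ and $v\bigl((\frac14)_{L+1}/L!\bigr)\ge e$. The modulus in Theorem~\ref{thm:main} therefore has valuation at least $4+e+e+2e=4v(pn)$.
\end{proof}

\begin{remark}
The hypothesis $p\equiv1\pmod4$ is used to map the lines $x=4K+1$ to lines of the same kind (Lemma~\ref{lem:scale}(a)), to locate the factors $4j+1$ divisible by $p$ (Sections~\ref{sec:proof} and~\ref{sec:valuation}), and to fix the signs in Section~\ref{sec:W}. It cannot be dropped. For $p=7$ we have $c_3=c_2\cdot\frac{19}{13}\cdot\frac{5\cdot9^2}{6^3}=\frac{21375}{4096}$, so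
\[
T_3-7\,T_0=\frac{1935}{512}+\frac{21375}{4096}-7=\frac{8183}{4096}=\frac{7^2\cdot167}{4096},
\]
which has valuation $2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{New $q$-congruences from a quadratic summation of Gasper and Rahman},
\texttt{http://math.ecnu.edu.cn/\textasciitilde jwguo/maths/xyzhu-mod4th-JMAA.pdf}
\end{thebibliography}
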